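\title{Singular locus moduli algebras of weighted homogeneous singularities have no derivations of negative weight}

\begin{abstract}
Let $f$ be a weighted homogeneous polynomial with an isolated singularity at the origin of $\mathbb{C}^n$. Starting from the moduli algebra $M_1$ of $f$ and passing repeatedly to the singular locus, one obtains finite-dimensional graded algebras $M_1,M_2,\dots$. We prove the generalized Yau conjecture: for all $n$ and all $k\ge1$, the algebra $M_k$ has no nonzero derivation of negative weight. For $k=1$ we treat the variables of small weight as parameters $y$; the question then becomes whether $x\mapsto f(x,y)$ has a critical point for sufficiently many $y$, and we settle this using the isotropy of the set of limits of rescaled gradients. For $k\ge2$ we show that $M_k=M_2$ when the Hessian matrix of $f$ has corank at least two, and we compute $M_k$ explicitly otherwise.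
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal{O}_n=\mathbb{C}\{z_1,\dots,z_n\}$ be the ring of convergent power series and $\mathfrak{m}$ the maximal ideal at $0$. Let $(X,0)=\{f=0\}\subset(\mathbb{C}^n,0)$ be an isolated hypersurface singularity, and write $f_i=\partial f/\partial z_i$. Define ideals $I_1\subset I_2\subset\cdots$ of $\mathcal{O}_n$ as follows. Put $I_1=(f,f_1,\dots,f_n)$. If $I_k=(g_1,\dots,g_s)$, let $I_{k+1}$ be generated by $g_1,\dots,g_s$ together with all $n\times n$ minors of the Jacobian matrix $[\partial g_j/\partial z_i]$.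

The ideal $I_1$ defines the singular locus $\mathrm{Sing}^1X$, a zero-dimensional scheme. For a zero-dimensional subscheme of $\mathbb{C}^n$ the Jacobian criterion asks for rank $n$, so $I_{k+1}$ defines the singular locus $\mathrm{Sing}^{k+1}X$ of the scheme $\mathrm{Sing}^kX$ defined by $I_k$; it does not depend on the generators chosen (Section~\ref{sec:reduction}). The \emph{$k$-th singular locus moduli algebra} and its derivation Lie algebra are
\[
M_k=\mathcal{O}_n/I_k,\qquad L_k=\operatorname{Der}(M_k,M_k),
\]
all derivations of $\mathbb{C}$-algebras being $\mathbb{C}$-linear. For $k=1$ these are the moduli algebra and the Yau algebra of $(X,0)$.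

\begin{example}\label{ex:one}
Let $n=1$ and $f=cz^m$ with $c\ne0$, $m\ge2$. Then $I_1=(z^{m-1})$, and the step from $I_k$ to $I_{k+1}$ adds the derivative of the generator. Hence $I_k=(z^{m-k})$ for $k<m$ and $I_k=(1)$ for $k\ge m$.
\end{example}

\begin{example}\label{ex:D4}
Let $n=2$ and $f=x^3+y^3$. Then $I_1=(x^2,y^2)$, and the Jacobian determinant of these generators is $4xy$, so $I_2=(x^2,xy,y^2)=\mathfrak{m}^2$. The three $2\times2$ minors for the generators $x^2,xy,y^2$ are $2x^2$, $4xy$, $2y^2$. So $I_3=I_2$, and $M_k=\mathbb{C}[x,y]/\mathfrak{m}^2$ for all $k\ge2$.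
\end{example}

A polynomial $f$ is \emph{weighted homogeneous of type $(\alpha_1,\dots,\alpha_n;d)$}, with positive rational $\alpha_i$ and $d$, if $f(t^{\alpha_1}z_1,\dots,t^{\alpha_n}z_n)=t^df(z_1,\dots,z_n)$; equivalently, every monomial of $f$ has degree $d$ when $z_i$ is given the weight $\alpha_i$. For such $f$ each $I_k$ is generated by weighted homogeneous polynomials, so $M_k$ is a finite-dimensional graded algebra. A derivation $D$ of $M_k$ has \emph{weight} $\delta$ if it maps homogeneous elements of degree $w$ to homogeneous elements of degree $w+\delta$. Splitting the Leibniz rule into homogeneous parts shows that every derivation is a sum of derivations of pure weight, so $L_k$ is graded.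

Derivations of nonnegative weight come for free: the Euler derivation $\sum\alpha_iz_i\partial_i$ multiplies a homogeneous element by its degree, so it preserves every homogeneous ideal, and its multiples by homogeneous elements have weight $\ge0$. Derivations of negative weight are harder to come by. The partial derivative $\partial_i$ has weight $-\alpha_i$, but it preserves no proper ideal of finite codimension (Lemma~\ref{lem:finite}), and when all weights are equal this already excludes negative weights (Example~\ref{ex:equal}). With unequal weights they are not excluded for general reasons: if $x$ has weight $2$ and $y$ has weight $1$, then $y\,\partial_x$ sends $x^2,xy,y^2$ to $2xy,y^2,0$ and induces a nonzero derivation of weight $-1$ on $\mathbb{C}[x,y]/\mathfrak{m}^2$. This is the algebra of Example~\ref{ex:D4}, but there the polynomial $x^3+y^3$ forces the two weights to be equal. The following conjecture, posed in \cite{source}, says that the grading coming from $f$ always behaves in this way.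

\medskip
\noindent\textbf{Generalized Yau conjecture.} \emph{Let $f$ be weighted homogeneous of type $(\alpha_1,\dots,\alpha_n;d)$ with an isolated singularity at $0$, normalized so that $d\ge2\alpha_1\ge\dots\ge2\alpha_n>0$. Then for every $k\ge1$ the algebra $M_k$ has no nonzero derivation of negative weight; that is, $L_k$ is nonnegatively graded.}
\medskip

The conjecture is known for $k=1$ and $k=2$ when $n\le4$. We prove it in general; the normalization of the weights is not needed.

\begin{theorem}\label{thm:main}
Let $f$ be weighted homogeneous of type $(\alpha_1,\dots,\alpha_n;d)$, with positive rational $\alpha_i$ and $d$, and with an isolated singularity at $0$. For every $k\ge1$, the algebra $M_k$ has no nonzero derivation of negative weight. In particular, the generalized Yau conjecture holds for all $n$ and all $k$.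
\end{theorem}

The passage from $k=1$ to all $k$ rests on the fact that Examples~\ref{ex:one} and~\ref{ex:D4} show the two possible behaviors of the sequence $I_k$.

\begin{theorem}\label{thm:stab}
Let $f$ be as in Theorem~\ref{thm:main}, with $f\in\mathfrak{m}^2$, and let $r$ be the corank of the Hessian matrix of $f$ at $0$.
\begin{enumerate}
\item[(a)] If $r\ge2$, then $I_k=I_2$ for all $k\ge2$.
\item[(b)] If $r=1$, there is $m\ge3$ such that $M_k\cong\mathbb{C}[v]/(v^{m-k})$ for $k<m$ and $M_k=0$ for $k\ge m$.
\item[(c)] If $r=0$, then $M_1=\mathbb{C}$ and $M_k=0$ for $k\ge2$.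
\end{enumerate}
\end{theorem}

\section{Graded derivations, and the method in two small cases}\label{sec:method}

From now on $f$ is as in Theorem~\ref{thm:main}. Multiplying $\alpha_1,\dots,\alpha_n,d$ by a common denominator does not change the sign of any weight, so we take them to be positive integers; then $t\cdot z=(t^{\alpha_1}z_1,\dots,t^{\alpha_n}z_n)$ is an action of $\mathbb{C}^*$ with $t\cdot z\to0$ as $t\to0$. ``Degree'' and ``homogeneous'' refer to the weights unless we say ``ordinary''. The polynomial $0$ is homogeneous of every degree, and a homogeneous polynomial of negative degree is $0$. We use repeatedly that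
\begin{equation}\label{eq:low}
\text{a homogeneous polynomial of degree $<w$ involves only variables of weight $<w$.}
\end{equation}

\subsection*{Passing to polynomials}
Let $J=(f_1,\dots,f_n)$. Euler's identity $\sum\alpha_iz_if_i=d\,f$ gives $f\in J$, so $I_1=J$. The zero set $V(J)\subset\mathbb{C}^n$ is stable under $\mathbb{C}^*$, and the orbit of a nonzero point accumulates at $0$; since the singularity is isolated, $V(J)\subset\{0\}$. If $g_1,\dots,g_n$ are homogeneous, then $\partial g_j/\partial z_i$ is homogeneous of degree $\deg g_j-\alpha_i$, so every term in the expansion of the Jacobian determinant has the same degree: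
\begin{equation}\label{eq:jac}
\det[\partial g_j/\partial z_i]\ \text{ is homogeneous of degree }\ \sum_j\deg g_j-\sum_i\alpha_i .
\end{equation}
By induction $I_k$ is generated by homogeneous polynomials that include $f_1,\dots,f_n$. If $I\subset\mathbb{C}[z]$ is the ideal generated by these polynomials, then $V(I)\subset\{0\}$, so $\mathfrak{m}^N\subset I$ for some $N$ by the Nullstellensatz, and $\mathbb{C}[z]/\mathfrak{m}^N=\mathcal{O}_n/\mathfrak{m}^N\mathcal{O}_n$ gives $\mathbb{C}[z]/I=\mathcal{O}_n/I\mathcal{O}_n$. We therefore regard $J$ and $I_k$ as ideals of $\mathbb{C}[z]$, with $M_k=\mathbb{C}[z]/I_k$.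

\subsection*{Lifting derivations}
Let $I\subset\mathbb{C}[z]$ be a homogeneous ideal, $\pi:\mathbb{C}[z]\to M=\mathbb{C}[z]/I$ the projection, and $\bar D$ a derivation of $M$ of weight $-\varepsilon$. Choose homogeneous $a_i$ of degree $\alpha_i-\varepsilon$ with $\pi(a_i)=\bar D\pi(z_i)$ and put $D=\sum a_i\partial_i$. The maps $\pi D$ and $\bar D\pi$ are derivations $\mathbb{C}[z]\to M$ that agree on the $z_i$, so they are equal. Hence $DI\subset I$, the derivation $D$ lowers degrees by $\varepsilon$ and induces $\bar D$, and $\bar D=0$ if and only if all $a_i$ lie in $I$. We call $D$ a \emph{homogeneous lift} of $\bar D$.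

\subsection*{The basic obstruction}
Every contradiction in this paper is eventually obtained from one elementary fact.

\begin{lemma}\label{lem:finite}
Let $K$ be a field of characteristic $0$, let $B\ne0$ be a commutative $K$-algebra of finite dimension, and let $D$ be a $K$-linear derivation of $B$. Then no $\zeta\in B$ satisfies $D\zeta=1$.
\end{lemma}

\begin{proof}
Suppose $D\zeta=1$, and let $\chi\in K[T]$ be the minimal polynomial of $\zeta$. It has degree $\ge1$ because $1\ne0$ in $B$. Then $0=D(\chi(\zeta))=\chi'(\zeta)\,D\zeta=\chi'(\zeta)$, and $\chi'$ is nonzero (characteristic $0$) of smaller degree. This contradicts minimality.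
\end{proof}

\begin{example}[Equal weights]\label{ex:equal}
Suppose $\alpha_1=\dots=\alpha_n$, and let $M=\mathbb{C}[z]/I$ be any finite-dimensional graded quotient. In a homogeneous lift of a derivation of negative weight, the $a_i$ are constants by \eqref{eq:low}. If $M\ne0$ and $a_i\ne0$, then $D(z_i/a_i)=1$, against Lemma~\ref{lem:finite}. So $M$ has no nonzero derivation of negative weight. This applies in particular whenever $n=1$.
\end{example}

With unequal weights, $Dz_i$ is a polynomial in variables of smaller weight instead of a constant. The idea is to make it a constant by enlarging the ground field.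

\begin{example}[Two variables, $k=1$]\label{ex:two}
Let $f(x,y)\in\mathfrak{m}^3$, where $x$ has weight $\alpha$ and $y$ has weight $\beta<\alpha$. Let $D$ be a homogeneous lift of a derivation of $M_1$ of weight $-\varepsilon<0$. By \eqref{eq:low}, $Dy$ is a constant, which is $0$ by Lemma~\ref{lem:finite}, and $Dx=P(y)$ depends on $y$ alone. Suppose $P\ne0$. We would like to invert $P$, but $y$ is nilpotent in $M_1$, so $M_1\otimes_{\mathbb{C}[y]}\mathbb{C}(y)=0$. We therefore use a smaller ideal. The element $Df_x\in J$ has degree $d-\alpha-\varepsilon$, which is less than $\deg f_x=d-\alpha$ and $\deg f_y=d-\beta$; so $Df_x=0$, and $D$ preserves the ideal $(f_x)$. Put $K=\mathbb{C}(y)$ and $B=K[x]/(f_x)$. Then $D$ acts $K$-linearly on $B$ and $D(x/P)=1$. If $f_x$ had positive degree in $x$, then $B$ would be nonzero and of finite dimension, against Lemma~\ref{lem:finite}. So $f_x\in\mathbb{C}[y]$ and $f=xg_1(y)+g_0(y)$. At the point $(1,0)$ we get $f_x=g_1(0)$ and $f_y=g_1'(0)+g_0'(0)$, and both vanish since $f\in\mathfrak{m}^3$. This contradicts $V(J)=\{0\}$. Hence $P=0$ and $D=0$.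
\end{example}

The general proof for $k=1$ has the same shape. The variables split into parameters $y$, killed by $D$, and variables $x$ of larger weight. Since $\deg f_j=d-\alpha_j$, the partial derivatives $f_x$ are the generators of $J$ of small degree, so they span a $D$-stable ideal, and there are exactly as many of them as there are variables $x$. The quotient $K[x]/(f_x)$, with $K=\mathbb{C}(y)$, turns out to be finite-dimensional, and the whole difficulty is to show that it is not zero. The hypothesis $f\in\mathfrak{m}^3$ matters here: for $f=xy$ of type $(2,1;3)$ we have $f_x=y$, a unit in $K$, and indeed $y\,\partial_x\ne0$ preserves $J=(x,y)$, although it induces $0$ on $M_1=\mathbb{C}$. So we first remove the quadratic part of $f$ (Section~\ref{sec:reduction}). Section~\ref{sec:k1} carries out the argument for $k=1$, assuming the nonvanishing statement, which Section~\ref{sec:critical} proves. Section~\ref{sec:higher} treats $k\ge2$ by a comparison of degrees.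

\section{Removing the quadratic part}\label{sec:reduction}

We recall why the step from $M_k$ to $M_{k+1}$ is intrinsic. If a module $N$ over a ring $M$ has a presentation $M^s\to M^n\to N\to0$, the ideal of $M$ generated by the $n\times n$ minors of the presentation matrix does not depend on the presentation; it is the Fitting ideal $\operatorname{Fitt}_0(N)$. For $M=\mathbb{C}[z]/(g_1,\dots,g_s)$, the module $\Omega_M$ of K\"ahler differentials over $\mathbb{C}$ is generated by $dz_1,\dots,dz_n$ with relations $dg_j=0$, so it is presented by the Jacobian matrix. Therefore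
\begin{equation}\label{eq:fitt}
M_{k+1}=M_k/\operatorname{Fitt}_0(\Omega_{M_k}).
\end{equation}
Thus $I_{k+1}$ does not depend on the generators of $I_k$, and a graded isomorphism between the algebras $M_k$ of two polynomials induces a graded isomorphism between their algebras $M_{k+1}$.

The next lemma is a splitting lemma that respects the grading. We write $M_k(f)$ when the polynomial has to be named.

\begin{lemma}\label{lem:split}
Let $f\in\mathfrak{m}^2$, with $r$ as in Theorem~\ref{thm:stab}. If $r=0$, then $M_1=\mathbb{C}$ and $M_k=0$ for $k\ge2$. If $r\ge1$, there is a weighted homogeneous polynomial $g(v)$ of degree $d$ in $r$ variables $v$ of positive weights, with $g\in\mathfrak{m}_v^3$ and an isolated singularity at $0$, such that $M_k(f)\cong M_k(g)$ as graded algebras for all $k$.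
\end{lemma}

\begin{proof}
\emph{A graded linear change of coordinates.} Let $Q$ be the ordinary quadratic part of $f$, viewed as a symmetric bilinear form on $\mathbb{C}^n=\bigoplus_\alpha W_\alpha$, where $W_\alpha$ is spanned by the coordinate directions of weight $\alpha$. A monomial $z_iz_j$ of $Q$ has $\alpha_i+\alpha_j=d$, so $Q(W_\alpha,W_\beta)=0$ unless $\alpha+\beta=d$. If $e=\sum e_\alpha$ lies in the radical of $Q$, then for $w\in W_\beta$ we have $Q(e_\alpha,w)=0$ when $\alpha+\beta\neq d$ and $Q(e_{d-\beta},w)=Q(e,w)=0$; so each $e_\alpha$ lies in the radical. The radical, which has dimension $r$, is thus a graded subspace, and the linear forms vanishing on it have a homogeneous basis $u=(u_1,\dots,u_{n-r})$. Complete it by homogeneous linear forms $v=(v_1,\dots,v_r)$ to coordinates of $\mathbb{C}^n$. In these coordinates $f$ is weighted homogeneous of degree $d$, and $Q=Q(u)$ has an invertible Hessian matrix $A$ in $u$.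

\emph{Solving $f_u=0$.} Since $f_{uu}(0)=A$, the implicit function theorem gives a unique germ $u=\varphi(v)$ with $\varphi(0)=0$ and $f_u(\varphi(v),v)=0$. Let $\beta_i$ be the weight of $u_i$. From $f_{u_i}(t\cdot u,t\cdot v)=t^{d-\beta_i}f_{u_i}(u,v)$ we see that $v\mapsto t^{-1}\cdot\varphi(t\cdot v)$ is another such germ. By uniqueness $\varphi_i(t\cdot v)=t^{\beta_i}\varphi_i(v)$, so the Taylor series of $\varphi_i$ contains only monomials of degree $\beta_i$. There are finitely many of these, so $\varphi_i$ is a homogeneous polynomial of degree $\beta_i$. The ordinary linear part of $f_u$ is $Au$; taking the linear part of $f_u(\varphi(v),v)=0$ shows that $\varphi$ has no linear part.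

\emph{The Jacobian ideal.} The substitution $(u,v)\mapsto(u+\varphi(v),v)$ is a graded automorphism of $\mathbb{C}[u,v]$. By the chain rule it carries $J$ to the Jacobian ideal $\hat J$ of $\hat f(u,v)=f(u+\varphi(v),v)$. Put $g(v)=\hat f(0,v)=Q(\varphi(v))+(f-Q)(\varphi(v),v)$. It is homogeneous of degree $d$, and $g\in\mathfrak{m}_v^3$ because $Q(\varphi)\in\mathfrak{m}_v^4$ and $f-Q\in\mathfrak{m}^3$. Since $\hat f_u(0,v)=0$, we can write $\hat f_u=B(u,v)\,u$ with a polynomial matrix $B$, and $B(0)=\hat f_{uu}(0)=A$ is invertible. Hence $(\hat f_u)=(u)$ in $\mathcal{O}_n$. Also $\hat f_v(0,v)=g_v(v)$, that is, $\hat f_v\equiv g_v$ modulo $(u)$. So $\hat J\mathcal{O}_n=(u,g_v)$.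

If $r=0$, this says $M_1=\mathbb{C}$; then $\Omega_{M_1}=0$, its Fitting ideal is $(1)$, and $M_k=0$ for $k\ge2$ by \eqref{eq:fitt}. If $r\ge1$, setting $u=0$ gives a graded isomorphism $M_1(f)\cong\mathcal{O}_r/(g_v)$. The right side is finite-dimensional, so $g$ has an isolated singularity, and it equals $M_1(g)$. By \eqref{eq:fitt} the isomorphism passes to all $k$.
\end{proof}

Once $f\in\mathfrak{m}^3$, the weights satisfy a strict form of the normalization in the conjecture.

\begin{lemma}\label{lem:monomials}
Let $f\in\mathfrak{m}^3$. For each $j$, the polynomial $f$ contains a monomial $z_j^m$ with $m\ge3$, or a monomial $z_j^mz_l$ with $m\ge2$ and $l\ne j$. In particular $\alpha_j<d/2$ for all $j$.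
\end{lemma}

\begin{proof}
At a nonzero point of the $z_j$-axis some $f_l$ does not vanish, so $f_l$ contains a power of $z_j$, and $f$ contains that power times $z_l$. The bounds on $m$ hold because the monomial has ordinary degree $\ge3$. Its weighted degree is $d$, so $d=m\alpha_j\ge3\alpha_j$ or $d=m\alpha_j+\alpha_l>2\alpha_j$.
\end{proof}

\section{The moduli algebra $M_1$}\label{sec:k1}

For a splitting $z=(x,y)$ of the variables, with $x\in\mathbb{C}^p$ and $y\in\mathbb{C}^q$, we write $(f_x)=(f_{x_1},\dots,f_{x_p})\subset\mathbb{C}[z]$. The nonvanishing statement announced in Section~\ref{sec:method} is the following; it does not require $f$ to be weighted homogeneous.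

\begin{proposition}\label{prop:A}
Let $f\in\mathbb{C}[z]$ be a polynomial with $f\in\mathfrak{m}^3$ and $V(f_1,\dots,f_n)=\{0\}$. For every splitting $z=(x,y)$ with $p,q\ge1$,
\[
(f_x)\cap\mathbb{C}[y]=0 .
\]
\end{proposition}

We prove it in Section~\ref{sec:critical} and use it now.

\begin{proposition}\label{prop:B}
Let $f\in\mathfrak{m}^3$ be weighted homogeneous with an isolated singularity at $0$, and let $z=(x,y)$ be a splitting with $p\ge1$, $q\ge0$. There is no derivation $D$ of $\mathbb{C}[z]$ such that
\begin{enumerate}
\item[(i)] $Dy_j=0$ for all $j$,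
\item[(ii)] $D(f_x)\subset(f_x)$,
\item[(iii)] $D\ell\in\mathbb{C}[y]\setminus\{0\}$ for some $\ell\in\mathbb{C}[z]$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $A=\mathbb{C}[z]/(f_x)$, $K=\mathbb{C}(y)$, and let $A_K=A\otimes_{\mathbb{C}[y]}K$ be the localization of $A$ at the nonzero elements of $\mathbb{C}[y]$. We check that Lemma~\ref{lem:finite} applies to $A_K$.

\emph{$A_K\ne0$.} The localization vanishes only if some nonzero element of $\mathbb{C}[y]$ maps to $0$ in $A$. For $q\ge1$ this is excluded by Proposition~\ref{prop:A}. For $q=0$ we have $A_K=M_1\ne0$ since $J\subset\mathfrak{m}$.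

\emph{$\dim A\le q$.} This is where homogeneity is used. Let $Z$ be an irreducible component of $V(f_x)$. The connected group $\mathbb{C}^*$ preserves $V(f_x)$, hence each of its components; as $Z$ is closed, $0\in Z$. So $Z\cap\{f_{y_1}=\dots=f_{y_q}=0\}$ is nonempty, and it is contained in $V(J)=\{0\}$. Each of the $q$ equations lowers the dimension by at most one, so $0\ge\dim Z-q$.

\emph{$A_K$ has finite dimension over $K$.} A prime ideal of $A_K$ comes from a prime $\mathfrak{p}\subset A$ with $\mathbb{C}[y]\to A/\mathfrak{p}$ injective. The fraction field of $A/\mathfrak{p}$ has transcendence degree $\dim A/\mathfrak{p}\le q$ over $\mathbb{C}$ and contains $K$, which has transcendence degree $q$. So it is algebraic over $K$, and the domain $A_K/\mathfrak{p}A_K$, being algebraic over the field $K$, is a field. Thus every prime of $A_K$ is maximal. A finitely generated $K$-algebra of Krull dimension $0$ is finite-dimensional.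

Now suppose $D$ exists. By (ii) it induces a derivation of $A$, which is $\mathbb{C}[y]$-linear by (i) and so extends to a $K$-linear derivation of $A_K$ by $D(a/P)=D(a)/P$. With $P=D\ell$ as in (iii), $D(\ell/P)=1$. This contradicts Lemma~\ref{lem:finite}.
\end{proof}

\begin{proposition}\label{prop:k1}
Let $f\in\mathfrak{m}^3$ be weighted homogeneous with an isolated singularity at $0$. Then $M_1$ has no nonzero derivation of negative weight.
\end{proposition}

\begin{proof}
Let $D=\sum a_i\partial_i$ be a homogeneous lift of a nonzero derivation of weight $-\varepsilon<0$. Then $DJ\subset J$ and some $a_i$ is nonzero. Write $Df_j=\sum_kC_{jk}f_k$. The left side is homogeneous of degree $d-\alpha_j-\varepsilon$ and $\deg f_k=d-\alpha_k$, so we may replace $C_{jk}$ by its homogeneous part of degree $\alpha_k-\alpha_j-\varepsilon$. Then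
\begin{equation}\label{eq:C}
C_{jk}=0\quad\text{unless}\quad\alpha_k\ge\alpha_j+\varepsilon .
\end{equation}
Let $\alpha^*=\min\{\alpha_i:a_i\ne0\}$ be the smallest weight of a variable moved by $D$. Let $y$ be the variables of weight $<\alpha^*$ and $x$ those of weight $\ge\alpha^*$; there is at least one variable $x$. Condition (i) of Proposition~\ref{prop:B} holds by the definition of $\alpha^*$. If $\alpha_j\ge\alpha^*$, then by \eqref{eq:C} only $f_k$ with $\alpha_k>\alpha^*$ occur in $Df_j$, so $Df_j\in(f_x)$; the Leibniz rule gives (ii). Finally choose $i$ with $\alpha_i=\alpha^*$ and $a_i\ne0$. Then $Dz_i=a_i$ has degree $\alpha^*-\varepsilon<\alpha^*$, so $a_i\in\mathbb{C}[y]\setminus\{0\}$ by \eqref{eq:low}, which is (iii). This contradicts Proposition~\ref{prop:B}.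
\end{proof}

\section{Critical points with respect to part of the variables}\label{sec:critical}

In this section we prove Proposition~\ref{prop:A}; no weights occur. For a function $G$ of $x$, possibly with parameters, $\nabla G\in\mathbb{C}^p$ is the vector of its partial derivatives in $x$. A polynomial $P(y)\in(f_x)$ vanishes at every $y$ for which $f(\cdot,y)$ has a critical point, so we must find such critical points for a Zariski dense set of $y$. Expand $f$ in $y$:
\[
f=f_0(x)+\sum_{j=1}^qy_jb_j(x)+R(x,y),\qquad R\in(y)^2,
\]
and put $F_s=\sum_js_jb_j$ for $s\in\mathbb{C}^q$ and $S=\{x:\nabla f_0(x)=0\}$. The two hypotheses enter as follows. Since $f\in\mathfrak{m}^3$,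
\begin{equation}\label{eq:origin}
\nabla f_0(0)=0,\qquad F_s(0)=0,\qquad\nabla F_s(0)=0 .
\end{equation}
The gradient of $f$ at $(x,0)$ is $(\nabla f_0(x),b_1(x),\dots,b_q(x))$, so $V(f_1,\dots,f_n)=\{0\}$ gives
\begin{equation}\label{eq:base}
x\in S\setminus\{0\}\ \Longrightarrow\ b_j(x)\ne0\text{ for some }j .
\end{equation}
Neither can be dropped: $f=xy$ violates \eqref{eq:origin} and has $f_x=y$, while $f=xy^2$ violates \eqref{eq:base} and has $f_x=y^2$.

If $0$ is an isolated point of $S$, the proposition is a perturbation statement: the critical point $0$ of $f_0=f(\cdot,0)$ persists for small $y$, by Lemma~\ref{lem:persist} below. The difficulty is that $S$ may have positive dimension at $0$; it may be all of $\mathbb{C}^p$.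

\begin{example}\label{ex:D6}
Let $f=x^2y+xy^3$, so that $f_x=y(2x+y^2)$ and $f_y=x(x+3y^2)$ vanish together only at $0$. Here $f_0=0$ and $S=\mathbb{C}$. The curve $V(f_x)$ has the component $\{y=0\}$, which projects to a point of the $y$-line, so a dimension count alone does not prove the proposition. But for $y=\lambda\ne0$ we have $\lambda^{-1}f(x,\lambda)=x^2+\lambda^2x$, a small perturbation of $b_1=x^2$, and the isolated critical point of $b_1$ persists, at $x=-\lambda^2/2$.
\end{example}

In general we restrict to a line $y=\lambda s$ and consider $\lambda^{-1}f(\cdot,\lambda s)=\lambda^{-1}f_0+F_s+O(\lambda)$. The term $\lambda^{-1}f_0$ has no limit as $\lambda\to0$, and most of the work consists in controlling it.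

\subsection{Standard facts}
We use the following facts about complex algebraic varieties.
\begin{enumerate}
\item[(a)] The Zariski closure of a locally closed set equals its closure in the classical topology. A smooth irreducible variety is a connected complex manifold, so a regular form on it that vanishes on a nonempty classically open set vanishes identically.
\item[(b)] (Generic smoothness.) If $\pi:Y'\to Y$ is a dominant morphism of irreducible varieties and $Y$ is smooth, there is a nonempty smooth Zariski open $Y''\subset Y'$ at every point of which the differential of $\pi$ is surjective.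
\item[(c)] (Hironaka's resolution theorem.) If $\Gamma$ is an irreducible variety and $\Lambda\subset\Gamma$ a nonempty proper closed subset, there is a proper birational, hence surjective, morphism $\rho:\tilde\Gamma\to\Gamma$ with $\tilde\Gamma$ smooth such that $\rho^{-1}(\Lambda)$ is a simple normal crossings divisor; in particular its irreducible components are smooth hypersurfaces.
\item[(d)] A compact analytic subset of an open subset of $\mathbb{C}^p$ is finite.
\end{enumerate}

\begin{lemma}\label{lem:persist}
Let $\Psi_\tau:\mathbb{C}^p\to\mathbb{C}^p$, $\tau\in[0,1]$, be polynomial maps depending continuously on $\tau$, none of which has a zero on the sphere $|x|=\delta$. If $\Psi_0$ has a zero in the ball $|x|<\delta$, then so does $\Psi_1$.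
\end{lemma}

\begin{proof}
The topological degree $N$ of $\Psi_\tau/|\Psi_\tau|$ on the sphere does not depend on $\tau$. If $\Psi_1$ had no zero in the ball, $\Psi_1/|\Psi_1|$ would extend to the closed ball and $N=0$. We show $N>0$. Let $\eta>0$ be the minimum of $|\Psi_0|$ on the sphere and $V=\{|x|<\delta,\ |\Psi_0(x)|<\eta\}$, a nonempty open set. For $|w|<\eta$, the fiber of $\Psi_0$ over $w$ in the closed ball is compact and misses the sphere, so it is finite by (d). Near a point of $V$ where the rank of the Jacobian matrix is maximal, the rank is constant, and by the constant rank theorem finite fibers force it to be $p$. So $\Psi_0(V)$ contains a nonempty open set, and by Sard's theorem it contains a regular value $w$. The maps $\Psi_0-\tau w$ have no zero on the sphere, so $N$ is the sum, over the preimages of $w$ in the ball, of the signs of the real Jacobian determinant. That determinant is the squared modulus of the complex one, so each sign is $+1$, and there is at least one preimage.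
\end{proof}

\subsection{Limits of rescaled gradients}
To apply Lemma~\ref{lem:persist} we need a sphere free of critical points. If critical points $x_\nu\to x$ of $f(\cdot,\lambda_\nu s)$ lie on a fixed sphere and $\lambda_\nu\to0$, then $\lambda_\nu^{-1}\nabla f_0(x_\nu)\to-\nabla F_s(x)$. This leads to the following object. Let $\Lambda\subset\mathbb{C}^p_x\times\mathbb{C}^p_\xi$ be the set of pairs $(x,\xi)$ for which there are sequences
\[
x_\nu\to x,\qquad c_\nu\to\infty\ \ (c_\nu\in\mathbb{C}),\qquad c_\nu\nabla f_0(x_\nu)\to\xi .
\]
For $f_0=0$ we get $\Lambda=\{\xi=0\}$. For $p=2$ and $f_0=x_1^3$ we get $\Lambda=\{x_1=0,\ \xi_2=0\}$: these equations are necessary since $\nabla f_0=(3x_1^2,0)$, and any $\xi_1$ is reached by taking $c_\nu=\nu$ and $3\nu x_{\nu,1}^2=\xi_1$. In both cases the form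
\[
\theta=\sum_{i=1}^p\xi_i\,dx_i
\]
restricts to zero on $\Lambda$. This is the property that we need in general. The reason behind it is that $\theta$ restricts to $c\,df_0$ on the graph of $c\nabla f_0$, and $f_0$ becomes constant to high order as one approaches $c=\infty$.

Let $\Gamma\subset\mathbb{C}^p_x\times\mathbb{C}^p_\xi\times\mathbb{P}^1_c$ be the closure of $\Gamma^\circ=\{(x,c\nabla f_0(x),c):x\in\mathbb{C}^p,\ c\in\mathbb{C}\}$. The set $\Gamma^\circ\cong\mathbb{C}^p\times\mathbb{C}$ is irreducible and Zariski closed in $\{c\ne\infty\}$, so $\Gamma$ is an irreducible variety by (a), and $\Gamma\cap\{c=\infty\}=\Lambda\times\{\infty\}$ by the definition of $\Lambda$. Hence $\Lambda$ is a closed algebraic set, which we identify with this proper closed subset of $\Gamma$; it contains $(0,0)$ by \eqref{eq:origin}. Let $\kappa=1/c$, a regular function on $\{c\ne0\}$. The relations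
\begin{equation}\label{eq:kappa}
\kappa\,\xi_i=\partial_if_0(x)\qquad(i=1,\dots,p)
\end{equation}
hold on $\Gamma^\circ\cap\{c\ne0\}$, hence on $\Gamma\cap\{c\ne0\}$. Setting $\kappa=0$ shows that $(x,\xi)\in\Lambda$ implies $x\in S$.

\begin{lemma}\label{lem:isotropic}
Let $Y$ be a smooth irreducible variety and $\gamma:Y\to\mathbb{C}^p\times\mathbb{C}^p$ a morphism with image in $\Lambda$. Then $\gamma^*\theta=0$.
\end{lemma}

The image of $\gamma$ may lie in the singular locus of $\Lambda$, so it is not enough to compute at general points of $\Lambda$. A resolution covers all of $\Lambda$ by smooth varieties on which the computation can be made at general points.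

\begin{proof}
Take $\rho:\tilde\Gamma\to\Gamma$ as in (c), and let $E_1,\dots,E_l$ be the components of $E=\rho^{-1}(\Lambda)$; then $\rho(E)=\Lambda$. Let $\tilde\theta$, $\tilde\kappa$, $\tilde f_0$ be the pullbacks of $\theta$, $\kappa$, $f_0(x)$ to $\tilde\Gamma$, where $\tilde\kappa$ is defined near $E$ and has zero set $E$. By \eqref{eq:kappa}, $\tilde\kappa\,\tilde\theta=d\tilde f_0$ near $E$.

\emph{Step 1: $\tilde\theta$ restricts to zero on each $E_a$.} Near a point of $E_a$ lying on no other component, choose analytic coordinates $(t,w)$ with $E=\{t=0\}$. Then $\tilde\kappa$ is a unit times $t^e$ with $e\ge1$. Multiplying $t$ by an $e$-th root of the unit, we may assume $\tilde\kappa=t^e$ on a polydisk. Write $\tilde\theta=\mu\,dt+\sum_k\nu_k\,dw_k$ with holomorphic coefficients. Then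
\[
\partial_t\tilde f_0=t^e\mu,\qquad\partial_{w_k}\tilde f_0=t^e\nu_k .
\]
The second equations show that $\tilde f_0(0,w)$ is a constant $c_0$. Integrating the first in $t$ gives $\tilde f_0=c_0+t^{e+1}\psi$ with $\psi$ holomorphic. Differentiating in $w_k$ gives $\nu_k=t\,\partial_{w_k}\psi$, which vanishes at $t=0$. So $\tilde\theta|_{E_a}=\sum_k\nu_k(0,w)\,dw_k=0$ on this polydisk, and $\tilde\theta|_{E_a}=0$ by (a).

\emph{Step 2: descent to $Y$.} Let $Z_a=\{(\upsilon,\epsilon)\in Y\times E_a:\gamma(\upsilon)=\rho(\epsilon)\}$, a closed algebraic set. Since $\rho(E)=\Lambda$, the sets $Z_1,\dots,Z_l$ together map onto $Y$. They have finitely many irreducible components and $Y$ is irreducible, so some component $Y'$ of some $Z_a$ dominates $Y$. Take $Y''\subset Y'$ as in (b), with projections $\pi:Y''\to Y$ and $\pi':Y''\to E_a$. From $\gamma\circ\pi=\rho\circ\pi'$ we get $\pi^*\gamma^*\theta=\pi'^*(\tilde\theta|_{E_a})=0$. Since $\pi$ is a submersion, $\gamma^*\theta$ vanishes at every point of $\pi(Y'')$, and $\pi(Y'')$ is classically open and nonempty. By (a), $\gamma^*\theta=0$.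
\end{proof}

\subsection{A general direction $s$}
The points that can obstruct the perturbation argument form the set
\[
\Sigma=\{(x,s):x\ne0,\ (x,-\nabla F_s(x))\in\Lambda\},
\]
a closed algebraic subset of $(\mathbb{C}^p\setminus\{0\})\times\mathbb{C}^q$, with fibers $\Sigma_s\subset S\setminus\{0\}$. For $f_0=0$, the fiber $\Sigma_s$ is the set of nonzero critical points of $F_s$; for $f_0=x_1^3$ it is the set of nonzero critical points of $F_s$ restricted to the line $S$. By Lemma~\ref{lem:isotropic}, $\Sigma_s$ behaves like a critical set in general: $F_s$ is locally constant on it. So $\Sigma_s$ can accumulate at $0$ only inside $\{F_s=0\}$, and \eqref{eq:base} rules this out for general $s$.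

\begin{lemma}\label{lem:generic}
There is a nonempty Zariski open set $U\subset\mathbb{C}^q$ such that for every $s\in U$ there is $\delta>0$ with $\Sigma_s\cap\{0<|x|\le\delta\}=\emptyset$.
\end{lemma}

\begin{proof}
Let $\Sigma^0=\{(x,s)\in\Sigma:F_s(x)=0\}$. We claim that the projection $\Sigma^0\to\mathbb{C}^q$ is not dominant. Otherwise some irreducible component of $\Sigma^0$ dominates $\mathbb{C}^q$, and by (b) it has a nonempty smooth open subset $Y$ on which the projection is a submersion. Lemma~\ref{lem:isotropic}, applied to $(x,s)\mapsto(x,-\nabla F_s(x))$, gives $\sum_i\partial_iF_s(x)\,dx_i=0$ as a form on $Y$. The function $(x,s)\mapsto F_s(x)$ vanishes on $Y$, so its differential does too: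
\[
\sum_i\partial_iF_s(x)\,dx_i+\sum_jb_j(x)\,ds_j=0\quad\text{on }Y .
\]
Hence $\sum_jb_j(x)\,ds_j=0$ on $Y$. The forms $ds_1,\dots,ds_q$ are linearly independent at each point $(x,s)\in Y$, so $b_1(x)=\dots=b_q(x)=0$ at a point $x\in S\setminus\{0\}$. This contradicts \eqref{eq:base}.

Let $U$ be the complement of the Zariski closure of the image of $\Sigma^0$, and fix $s\in U$, so that $F_s$ has no zero on $\Sigma_s$. Let $\Sigma'$ be an irreducible component of $\Sigma_s$. Lemma~\ref{lem:isotropic}, applied to $x\mapsto(x,-\nabla F_s(x))$ on the smooth part of $\Sigma'$, says that $dF_s=0$ there. This smooth part is connected and dense, so $F_s$ is a constant on the closure of $\Sigma'$ in $\mathbb{C}^p$, and the constant is nonzero. Since $F_s(0)=0$ by \eqref{eq:origin}, the origin is not in the closure of $\Sigma'$. There are finitely many components, so the origin is not in the closure of $\Sigma_s$.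
\end{proof}

\subsection{Proof of Proposition~\ref{prop:A}}
Fix $s\in U$ and $\delta$ as in Lemma~\ref{lem:generic}. Since $R\in(y)^2$, we have $R(x,\lambda s)=\lambda^2R_\lambda(x)$ with $R_\lambda(x)$ polynomial in $(x,\lambda)$. The origin need not be a critical point of $f(\cdot,\lambda s)$, because $R$ may contain terms linear in $x$, as in Example~\ref{ex:D6}. It is a critical point of $f_0+\lambda F_s$, by \eqref{eq:origin}. We join the two functions by
\[
\Phi_{\lambda,\tau}=f_0+\lambda F_s+\tau\lambda^2R_\lambda,\qquad\tau\in[0,1],\qquad\Phi_{\lambda,1}=f(\cdot,\lambda s).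
\]

We claim that for all sufficiently small $\lambda\ne0$ and all $\tau\in[0,1]$, the map $\nabla\Phi_{\lambda,\tau}$ has no zero on the sphere $|x|=\delta$. Otherwise there are $\lambda_\nu\to0$ with $\lambda_\nu\ne0$, numbers $\tau_\nu\in[0,1]$, and zeros $x_\nu$ on the sphere, which after passing to a subsequence converge to some $x_\infty$ with $|x_\infty|=\delta$. Dividing $\nabla\Phi_{\lambda_\nu,\tau_\nu}(x_\nu)=0$ by $\lambda_\nu$ gives
\[
\lambda_\nu^{-1}\nabla f_0(x_\nu)=-\nabla F_s(x_\nu)-\tau_\nu\lambda_\nu\nabla R_{\lambda_\nu}(x_\nu)\ \longrightarrow\ -\nabla F_s(x_\infty).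
\]
With $c_\nu=\lambda_\nu^{-1}\to\infty$ this says $(x_\infty,-\nabla F_s(x_\infty))\in\Lambda$, that is, $x_\infty\in\Sigma_s$, contrary to the choice of $\delta$.

For such $\lambda$, Lemma~\ref{lem:persist} applies to $\Psi_\tau=\nabla\Phi_{\lambda,\tau}$, since $\Psi_0(0)=0$. It yields a point $x$ with $f_{x_i}(x,\lambda s)=0$ for all $i$.

Now let $P\in(f_x)\cap\mathbb{C}[y]$, and let $P=\sum_eP_e$ be its decomposition by ordinary degree. Evaluating at the points $(x,\lambda s)$ just found, we get $\sum_e\lambda^eP_e(s)=P(\lambda s)=0$ for all small $\lambda\ne0$, so $P_e(s)=0$ for every $e$. This holds for all $s$ in the dense set $U$, so $P=0$. \qed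

\section{Stabilization and the algebras $M_k$ for $k\ge2$}\label{sec:higher}

Throughout this section, until the final proofs, $f\in\mathfrak{m}^3$ is weighted homogeneous with an isolated singularity and $n\ge2$. Let
\[
h=\det\bigl[\partial^2f/\partial z_i\partial z_j\bigr],\qquad\sigma=\sum_i(d-2\alpha_i).
\]
By \eqref{eq:jac}, $h$ is homogeneous of degree $\sum_i(d-\alpha_i)-\sum_i\alpha_i=\sigma$. Computing $I_2$ from the generators $f_1,\dots,f_n$ of $I_1=J$, whose Jacobian matrix has the single $n\times n$ minor $h$, we get $I_2=J+(h)$. The next lemma says that $M_2$ is $M_1$ with its top degree removed.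

\begin{lemma}\label{lem:socle}
Every homogeneous polynomial of degree $\ge\sigma$ lies in $I_2$, and every homogeneous element of $I_2$ of degree $<\sigma$ lies in $J$.
\end{lemma}

\begin{proof}
The $n$ homogeneous polynomials $f_1,\dots,f_n$ have positive degrees and only the common zero $0$, so they form a regular sequence in $\mathbb{C}[z]$. Dividing a graded ring by a homogeneous nonzerodivisor of degree $e$ multiplies the Hilbert series by $1-T^e$. Hence the Hilbert series $H(T)$ of $M_1$, a polynomial, satisfies
\[
H(T)\prod_i(1-T^{\alpha_i})=\prod_i(1-T^{d-\alpha_i}).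
\]
Comparing leading terms, $H$ has leading term $T^\sigma$: the algebra $M_1$ vanishes in degrees $>\sigma$ and is one-dimensional in degree $\sigma$. Next, $h\notin J$. Indeed, the Grothendieck residue with respect to $f_1,\dots,f_n$,
\[
\operatorname{Res}(G)=\frac{1}{(2\pi i)^n}\int_{|f_1|=\dots=|f_n|=\eta}\frac{G\,dz_1\wedge\dots\wedge dz_n}{f_1\cdots f_n}\qquad(\eta>0\text{ small}),
\]
is a linear form that vanishes on $J$ and takes the value $\dim M_1\ne0$ on the Jacobian determinant $h$ of $f_1,\dots,f_n$ \cite[Ch.~5]{GH}. So $h$ spans the degree $\sigma$ part of $M_1$, and the first statement follows. For the second, write the element as $G+G'h$ with $G\in J$ and take the homogeneous part of the given degree; the contribution of $G'$ has negative degree and vanishes.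
\end{proof}

By Lemma~\ref{lem:socle}, both remaining questions reduce to comparing a degree with $\sigma$, and both comparisons come down to one inequality between the weights.

\begin{lemma}\label{lem:ineq}
For every $i$, $\ \sum_{j\ne i}(d-2\alpha_j)\ge\alpha_i$.
\end{lemma}

\begin{proof}
All terms of the sum are positive by Lemma~\ref{lem:monomials}, so it suffices to find $j\ne i$ with $d-2\alpha_j\ge\alpha_i$. Note first that if $\alpha_j>d/3$, a monomial divisible by $z_j^3$ has degree $>d$, so the monomial given by Lemma~\ref{lem:monomials} is $z_j^2z_l$: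
\begin{equation}\label{eq:heavy}
\alpha_j>d/3\ \Longrightarrow\ \alpha_l=d-2\alpha_j\text{ for some }l\ne j .
\end{equation}

Suppose $\alpha_i>d/3$. By \eqref{eq:heavy} there is $l\ne i$ with $\alpha_l=d-2\alpha_i$, and $d-2\alpha_l=4\alpha_i-d>\alpha_i$.

Suppose $\alpha_i\le d/3$ and, for contradiction, $d-2\alpha_j<\alpha_i$ for all $j\ne i$. Then $d-2\alpha_j<d/3$, so $\alpha_j>d/3$ for all $j\ne i$. Since $n\ge2$ there is such a $j$, and \eqref{eq:heavy} gives $l\ne j$ with $\alpha_l=d-2\alpha_j<\alpha_i$. In particular $l\ne i$, so $\alpha_l>d/3\ge\alpha_i$, a contradiction.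
\end{proof}

Equality holds for $x^3+y^3$, of type $(1,1;3)$. For $n=1$ the sum is empty and the inequality fails, in accordance with Example~\ref{ex:one}, where $I_3\ne I_2$ for $m\ge3$.

\begin{proposition}\label{prop:stab}
$I_k=I_2$ for all $k\ge2$.
\end{proposition}

\begin{proof}
The ideal $I_2$ has the $n+1$ generators $f_1,\dots,f_n,h$. An $n\times n$ minor of their Jacobian matrix omits one generator. Omitting $h$ gives $h$. Omitting $f_i$ gives, up to sign, the Jacobian determinant $\Delta_i$ of $h$ and the $f_j$ with $j\ne i$, which by \eqref{eq:jac} is homogeneous of degree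
\[
\sigma+\sum_{j\ne i}(d-\alpha_j)-\sum_j\alpha_j=\sigma+\sum_{j\ne i}(d-2\alpha_j)-\alpha_i\ \ge\ \sigma
\]
by Lemma~\ref{lem:ineq}. So $\Delta_i\in I_2$ by Lemma~\ref{lem:socle}, and $I_3=I_2$. Since $I_{k+1}$ depends only on $I_k$, induction gives the claim.
\end{proof}

\begin{proposition}\label{prop:k2}
$M_2$ has no nonzero derivation of negative weight.
\end{proposition}

\begin{proof}
Let $D=\sum a_i\partial_i$ be a homogeneous lift of a derivation of $M_2$ of weight $-\varepsilon<0$. Then $Df_j\in I_2$ is homogeneous of degree $d-\alpha_j-\varepsilon$. By Lemma~\ref{lem:ineq},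
\[
\sigma-(d-\alpha_j)=\sum_{l\ne j}(d-2\alpha_l)-\alpha_j\ \ge\ 0,
\]
so $\deg Df_j<\sigma$, and $Df_j\in J$ by Lemma~\ref{lem:socle}. Hence $DJ\subset J$, and $D$ induces a derivation of $M_1$ of weight $-\varepsilon$. It is zero by Proposition~\ref{prop:k1}, so all $a_i$ lie in $J\subset I_2$, and the given derivation of $M_2$ is zero.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stab}]
Part (c) is contained in Lemma~\ref{lem:split}. Let $r\ge1$ and let $g$ be the polynomial in $r$ variables given by that lemma. If $r=1$, then $g$ is a nonzero weighted homogeneous polynomial in one variable, so $g=cv^m$, with $m\ge3$ because $g\in\mathfrak{m}_v^3$; Example~\ref{ex:one} gives (b). If $r\ge2$, Proposition~\ref{prop:stab} applies to $g$, and by \eqref{eq:fitt} it says that $\operatorname{Fitt}_0(\Omega_{M_2(g)})=0$. This is a property of the algebra $M_2(g)\cong M_2(f)$, so $I_3=I_2$ for $f$, and (a) follows by induction.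
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $f\notin\mathfrak{m}^2$, some $f_i$ is a unit of $\mathcal{O}_n$ and all $M_k$ are zero. If $f\in\mathfrak{m}^2$ and $r=0$, every $M_k$ is $\mathbb{C}$ or $0$ by Lemma~\ref{lem:split}, and these algebras have no nonzero derivation. If $r\ge1$, the graded isomorphisms of Lemma~\ref{lem:split} preserve weights of derivations, so we may replace $f$ by $g$ and assume $f\in\mathfrak{m}^3$, $n=r$. For $n=1$, Example~\ref{ex:equal} covers all $k$. For $n\ge2$, the case $k=1$ is Proposition~\ref{prop:k1}, and for $k\ge2$ we have $M_k=M_2$ by Proposition~\ref{prop:stab}, so Proposition~\ref{prop:k2} applies.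
\end{proof}

\begin{thebibliography}{9}

\bibitem{GH}
Griffiths and Harris, \emph{Principles of Algebraic Geometry}.

\bibitem{source}
\emph{$k$-th singular locus moduli algebras of singularities and their derivation Lie algebras},
\texttt{http://jag.math.tsinghua.edu.cn/Publications/PureMath/424.pdf}.

\end{thebibliography}
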